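# Normal $P$-spaces of countable extent and exponential separability

Conventions. All spaces are Tychonoff. A natural number is the set of its predecessors, $n=\{0,\dots,n-1\}$. For $A,B\subset\omega$ we write $A\subset^*B$ if $A\setminus B$ is finite. For subfamilies $\mathcal G$ of a family of subsets of $X$ we put $\bigcap\emptyset=X$. Countable families may be listed with repetitions.

## 1. $P$-spaces, extent, exponential separability, and chains modulo finite

**Definition ($P$-space).** A space $X$ is a $P$-space if every countable intersection of open subsets of $X$ is open.

Every discrete space is a $P$-space. For a less trivial example, let $L=\omega_1\cup\{\infty\}$, where the points of $\omega_1$ are isolated and the neighborhoods of $\infty$ are the sets that contain $\infty$ and have countable complement. A countable intersection of neighborhoods of $\infty$ again has countable complement, so $L$ is a $P$-space. The sets $\{\xi\}$ and the co-countable sets containing $\infty$ are clopen, so $L$ is Tychonoff. It is Lindelöf: a member of a cover that contains $\infty$ leaves out only countably many points. The real line is not a $P$-space, since $\{0\}=\bigcap_n(-1/n,1/n)$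 for $n\ge 1$.

In a $P$-space countable sets are closed: the complement of a countable set is a countable intersection of complements of points.

**Definition (extent).** $\mathrm{ext}(X)$ is the supremum of the cardinalities of closed discrete subsets of $X$.

A discrete space of size $\omega_1$ has extent $\omega_1$. A Lindelöf space has countable extent, because a closed discrete subspace is itself Lindelöf and discrete, hence countable. The converse fails even for $P$-spaces, and the following example will accompany us. Let
$$S=\{\alpha<\omega_2:\mathrm{cf}\,\alpha=\omega_1\}$$
with the topology inherited from the order topology of $\omega_2$. A neighborhood base at $\alpha\in S$ consists of the clopen sets $(\gamma,\alpha]\cap S$, $\gamma<\alpha$. If $\gamma_i<\alpha$ for $i\in\omega$, then $\sup_i\gamma_i<\alpha$ because $\mathrm{cf}\,\alpha=\omega_1$. So $S$ is a $P$-space.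

Put $S_{\le\gamma}=S\cap[0,\gamma]$, a clopen set. Each $S_{\le\gamma}$ is Lindelöf, by induction on $\gamma<\omega_2$. For $\gamma=0$ it is empty, for $\gamma=\delta+1$ it equals $S_{\le\delta}$, and for $\mathrm{cf}\,\gamma=\omega$ it is a countable union of sets $S_{\le\delta}$ with $\delta<\gamma$. If $\gamma\in S$, one member of a given open cover contains $(\eta,\gamma]\cap S$ for some $\eta<\gamma$, and countably many members cover $S_{\le\eta}$. A closed discrete subset of $S$ of size $\omega_1$ would be bounded in $\omega_2$, hence would be an uncountable closed discrete subset of some Lindelöf $S_{\le\gamma}$, which is impossible. Since subsets of closed discrete sets are closed discrete, $\mathrm{ext}(S)\le\omega$. But $S$ is not Lindelöf: countably many of the sets $S_{\le\gamma}$ have bounded union.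

**Definition (exponentially separable).** $X$ is exponentially separable if for any countable family $\mathcal F$ of closed subsets of $X$ there is a countable $A\subset X$ such that $A\cap\bigcap\mathcal G\ne\emptyset$ whenever $\mathcal G\subset\mathcal F$ and $\bigcap\mathcal G\neq\emptyset$.

Note the quantifiers: $\mathcal F$ is countable, but there may be $2^\omega$ many subfamilies $\mathcal G$, and one countable $A$ must serve all of them. Countable spaces are exponentially separable ($A=X$). The real line is separable but not exponentially separable. Let $\mathcal F$ be the family of intervals $[q,r]$ with $q<r$ rational; for each real $x$ the members of $\mathcal F$ containing $x$ intersect in $\{x\}$, so $A$ would have to contain every $x$.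

**Definition (countably paracompact, Dowker).** A space is countably paracompact if every countable open cover has a locally finite open refinement. A normal space that is not countably paracompact is a Dowker space.

The space $S$ is normal and countably paracompact; we check this in Section 3. A consistent Dowker space is built in Sections 7–9.

**Definition ($\omega_2$-chain).** An $\omega_2$-chain is a sequence $\langle p_\alpha:\alpha<\omega_2\rangle$ in $\mathcal P(\omega)$ such that for all $\beta<\alpha$ the set $p_\beta\setminus p_\alpha$ is finite and $p_\alpha\setminus p_\beta$ is infinite.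

To see such objects, identify $\omega\times\omega$ with $\omega$ and for $f\in\omega^\omega$ let $p_f=\{(n,k):k\le f(n)\}$. Write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$. Then
$$f+1\le^*g\ \Longrightarrow\ p_f\setminus p_g\text{ is finite and }p_g\setminus p_f\text{ is infinite.}\tag{1}$$
Indeed, a column $n$ contributes points to $p_f\setminus p_g$ only if $f(n)>g(n)$, which happens for finitely many $n$, and each column contributes finitely many points; and $(n,g(n))\in p_g\setminus p_f$ whenever $f(n)+1\le g(n)$.

Recall that $\mathfrak b$ is the least size of a family in $\omega^\omega$ that has no $\le^*$-upper bound. A countable family $\{f_i\}$ is bounded by $g(n)=\max_{i\le n}f_i(n)$, so $\mathfrak b\ge\omega_1$, and by recursion with (1) one gets a chain of length $\omega_1$ in ZFC. If $\mathfrak b>\omega_1$, the recursion runs through $\omega_2$: choose $f_\alpha$, $\alpha<\omega_2$, to be a $\le^*$-bound of $\{f_\beta+1:\beta<\alpha\}$, a family of size at most $\omega_1$, and put $p_\alpha=p_{f_\alpha}$. By (1),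
$$\mathfrak b>\omega_1\ \Longrightarrow\ \text{there is an }\omega_2\text{-chain.}\tag{2}$$
Under CH there is none, since its members would be $\omega_2$ distinct subsets of $\omega$.

## 2. Replacing "Lindelöf" by "normal of countable extent"

Every Lindelöf $P$-space is exponentially separable (we prove this in Section 3). Countable extent is a weakening of the Lindelöf property. The question, whose source is listed as "Vladimir Vladimirovich Tkachuk", http://www.dml.cz/manakin/bitstream/handle/10338.dmlcz/147407/CommentatMathUnivCarolRetro_59-2018-3_12.pdf, is this: *let $X$ be a normal $P$-space with $\mathrm{ext}(X)\le\omega$; is $X$ exponentially separable?*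

It cannot be decided in ZFC. Under CH the answer is "yes", and normality is not needed; under MA + ¬CH, and more generally whenever $\mathfrak b>\omega_1$, it is "no". Here are the statements to be proved.

**Theorem 1.** (a) (CH) Every $P$-space with $\mathrm{ext}(X)\le\omega$ is exponentially separable. (b) The same conclusion holds in every model obtained by adding any number of Cohen reals to a model of CH. So "yes" is consistent with $2^\omega$ arbitrarily large.

**Theorem 2.** If there is an $\omega_2$-chain, then there is a normal $P$-space $X$ with $\mathrm{ext}(X)\le\omega$ and $|X|=\omega_2$ that is not exponentially separable.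

**Corollary.** The statement "every normal $P$-space of countable extent is exponentially separable" is independent of ZFC.

**Theorem 3 (ZFC).** Every normal countably paracompact $P$-space with $\mathrm{ext}(X)\le\omega$ is exponentially separable. Hence every normal counterexample is a Dowker space.

**Proposition 4 (ZFC).** A $P$-space with $\mathrm{ext}(X)\le\omega$ and Lindelöf number $\le\omega_1$ is Lindelöf, hence exponentially separable. So the size $\omega_2$ in Theorem 2 is the least possible.

(Lindelöf number $\le\omega_1$ means that every open cover has a subcover of size at most $\omega_1$.)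

## 3. Points as subsets of $\omega$

This section translates exponential separability of a $P$-space into a property of a partially ordered set of subsets of $\omega$.

**Fact 0.** Let $X$ be a $T_1$ $P$-space and let $D\subset X$ be such that each point of $X$ has a neighborhood meeting $D$ in a countable set. Then $D$ is closed and discrete.

*Proof.* Let $x\in X$ and let $U$ be an open neighborhood of $x$ with $U\cap D$ countable. The set $(U\cap D)\setminus\{x\}$ is countable, hence closed, so $U\setminus\big((U\cap D)\setminus\{x\}\big)$ is an open neighborhood of $x$ that meets $D$ in at most the point $x$. $\square$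

We shall use Fact 0 several times in the following form.

$$\begin{gathered}\text{If }\{U_\zeta:\zeta<\omega_1\}\text{ is an open cover of a }P\text{-space }X\text{ with }\mathrm{ext}(X)\le\omega,\\ \text{then countably many of the }U_\zeta\text{ cover }X.\end{gathered}\tag{3}$$

If not, pick $x_\zeta\notin\bigcup_{\eta<\zeta}U_\eta$ for each $\zeta<\omega_1$. Then $U_\eta$ contains $x_\zeta$ only for $\zeta\le\eta$. Every point lies in some $U_\eta$, so every point has a neighborhood containing $x_\zeta$ for only countably many indices $\zeta$. Applied to the points $x_\zeta$ themselves, this says that each value is repeated only countably often, so $D=\{x_\zeta:\zeta<\omega_1\}$ is uncountable. By Fact 0, $D$ is closed and discrete, contradicting $\mathrm{ext}(X)\le\omega$.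

Now let $X$ be a $P$-space and $\mathcal F=\{F_n:n\in\omega\}$ a countable family of closed sets. Put
$$\varphi(x)=\{n\in\omega:x\in F_n\},\qquad P=\varphi(X)\subset\mathcal P(\omega),$$
and order $P$ by $\subset$. For example, in $L$ take distinct $r_\xi\subset\omega$ and $F_n=\{\xi:n\in r_\xi\}\cup\{\infty\}$. These sets are closed, $\varphi(\xi)=r_\xi$ and $\varphi(\infty)=\omega$. So $P$ has a largest element, and $A=\{\infty\}$ works.

**Lemma 1.**

1. $O_x=\{y:\varphi(y)\subset\varphi(x)\}$ is an open neighborhood of $x$.
2. A countable $A$ as in the definition of exponential separability exists for $\mathcal F$ if and only if $P$ has a countable cofinal subset.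
3. If $\mathrm{ext}(X)\le\omega$, then for every uncountable $D\subset P$ there is $p\in P$ with $\{d\in D:d\subset p\}$ uncountable.

*Proof.* (1) We have $\varphi(y)\subset\varphi(x)$ if and only if $y\notin F_n$ for all $n\notin\varphi(x)$. So $O_x=\bigcap_{n\notin\varphi(x)}(X\setminus F_n)$, a countable intersection of open sets. Clearly $x\in O_x$.

(2) Let $Q\subset P$ be countable and cofinal, and choose a countable $A\subset X$ with $\varphi(A)=Q$. If $x\in\bigcap\mathcal G$, take $a\in A$ with $\varphi(x)\subset\varphi(a)$. Then $a$ lies in every $F_n$ that contains $x$, so $a\in\bigcap\mathcal G$. Conversely, let $A$ be as in the definition. Given $x$, put $\mathcal G=\{F_n:n\in\varphi(x)\}$. Then $x\in\bigcap\mathcal G$, so there is $a\in A\cap\bigcap\mathcal G$, and $\varphi(x)\subset\varphi(a)$. So $\varphi(A)$ is cofinal.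

(3) For $d\in D$ choose $y_d$ with $\varphi(y_d)=d$; these points are distinct. The set $O_x$ contains $y_d$ if and only if $d\subset\varphi(x)$. If every $p\in P$ contained only countably many $d\in D$, every $O_x$ would contain only countably many $y_d$, and by Fact 0 $\{y_d:d\in D\}$ would be an uncountable closed discrete set. $\square$

**Proof of Proposition 4.** Let $X$ be a $P$-space with $\mathrm{ext}(X)\le\omega$ and Lindelöf number $\le\omega_1$. Every open cover has a subcover of size at most $\omega_1$, and by (3), applied to an enumeration with repetitions, a countable one. So $X$ is Lindelöf. A Lindelöf $P$-space is exponentially separable: countably many sets $O_{x_i}$ cover $X$, so $\{\varphi(x_i):i\in\omega\}$ is cofinal in $P$, and Lemma 1(2) applies. A space of size $\le\omega_1$ has Lindelöf number $\le\omega_1$, so no $P$-space of countable extent and size $\le\omega_1$ fails to be exponentially separable. $\blacksquare$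

**A discrete space.** Some bound on the extent is needed. For $x\subset\omega$ let $a_x=\{2n:n\in x\}\cup\{2n+1:n\notin x\}$; for $x\ne y$ the sets $a_x,a_y$ are incomparable. Choose distinct $x_\xi\subset\omega$ ($\xi<\omega_1$), and on the discrete space $\omega_1$ let $F_n=\{\xi:n\in a_{x_\xi}\}$. Then $P=\{a_{x_\xi}:\xi<\omega_1\}$ is an uncountable antichain and has no countable cofinal subset. So discrete $\omega_1$, a normal $P$-space, is not exponentially separable.

**The space $S$.** This is our natural non-Lindelöf $P$-space of countable extent. Recall that a club in $\omega_2$ is a closed unbounded subset, that countably many clubs intersect in a club, and that a set is stationary if it meets every club. The set $S$ is stationary: if $C$ is a club, the supremum of its first $\omega_1$ elements is in $C\cap S$.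

If $H\subset S$ is closed and unbounded in $\omega_2$, then the set $E$ of limit points of $H$ below $\omega_2$ is a club, and $E\cap S\subset H$ because $H$ is closed in $S$. Hence *countably many unbounded closed subsets of $S$ all contain $E\cap S$ for one club $E$*.

It follows that $S$ is normal. Of two disjoint closed sets $H,K$ one, say $H$, lies in some $S_{\le\gamma}$. This is regular and Lindelöf, hence normal, so $H$ and $K\cap S_{\le\gamma}$ have disjoint open neighborhoods $V,W$ in the clopen set $S_{\le\gamma}$, and $V$ and $W\cup(S\setminus S_{\le\gamma})$ separate $H$ and $K$.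

It is countably paracompact. Given a countable open cover $\{U_n\}$, the closed sets $S\setminus U_n$ have empty intersection, so one of them, say $S\setminus U_m$, lies in some $S_{\le\gamma}$. The Lindelöf space $S_{\le\gamma}$ is covered by countably many clopen sets, each contained in some $U_n$. Subtracting from each the union of its predecessors gives a partition of $S_{\le\gamma}$ into clopen sets, and with the piece $S\setminus S_{\le\gamma}\subset U_m$ we get an open partition of $S$ that refines $\{U_n\}$. An open partition is locally finite.

Finally, $S$ is exponentially separable. Given closed $F_n$, let $u=\{n:F_n\text{ is unbounded}\}$, let $\gamma<\omega_2$ be such that the bounded $F_n$ lie in $S_{\le\gamma}$, and let $E$ be a club with $E\cap S\subset F_n$ for all $n\in u$. Countably many sets $O_x$ with $x\in S_{\le\gamma}$ cover the Lindelöf space $S_{\le\gamma}$. If $y\in S$ and $y>\gamma$, then $\varphi(y)\subset u\subset\varphi(a)$ for any one chosen $a\in E\cap S$. So the values $\varphi(x)$ of those countably many $x$, together with $\varphi(a)$, form a countable cofinal subset of $P$.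

## 4. CH: diagonalizing against $\omega_1$ sets

By Lemma 1, to prove Theorem 1 it suffices to show, in the model in question, that there is no $P\subset\mathcal P(\omega)$ with the following property.

$$\begin{gathered}(*)\quad P\text{ has no countable cofinal subset, and for every uncountable }D\subset P\\ \text{some }p\in P\text{ contains uncountably many members of }D.\end{gathered}$$

Indeed, if $X$ is a $P$-space of countable extent and $\{F_n\}$ has no countable $A$, then $P=\varphi(X)$ satisfies $(*)$ by Lemma 1(2) and (3).

**Proof of Theorem 1(a).** Assume CH and let $P$ satisfy $(*)$. Then $P\neq\emptyset$ and $|P|\le\omega_1$; write $P=\{p_\xi:\xi<\omega_1\}$, possibly with repetitions. For each $\xi<\omega_1$ the countable set $\{p_\eta:\eta<\xi\}$ is not cofinal, so we can choose $d_\xi\in P$ with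
$$d_\xi\not\subset p_\eta\quad\text{for all }\eta<\xi.$$
If $d_\xi\subset p_\eta$, then $\xi\le\eta$. So each $p_\eta$ contains $d_\xi$ for only countably many indices $\xi$. Each value $d$ of the sequence is itself some $p_\eta$, so it is repeated only countably often, and $D=\{d_\xi:\xi<\omega_1\}$ is uncountable. No member of $P$ contains uncountably many members of $D$. This contradicts $(*)$. $\square$

Without CH the construction stops at one exact point. In $\omega_1$ steps we can defeat only $\omega_1$ members of $P$, and a $q\in P$ that was never listed may contain every $d_\xi$. In Cohen extensions such a late $q$ can be pulled back, with the help of a countable forcing, to a listed member. That is Section 5. With an $\omega_2$-chain it cannot, and Section 6 starts from there.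

## 5. Cohen reals: pulling a late set back into a small model

Notation and facts recalled. $\mathrm{Fn}(K,2)$ is the set of finite partial functions from $K$ to $2$, ordered by reverse inclusion. It is ccc, and it consists of the same conditions in every transitive model containing $K$. For $G$ generic over $V$ for $\mathrm{Fn}(\lambda,2)$ and $K\subset\lambda$ write $G_K=G\cap\mathrm{Fn}(K,2)$. If $I\in V$, $I\subset\lambda$, then $G_I$ is generic over $V$, $G_{\lambda\setminus I}$ is generic over $V[G_I]$, and $V[G]=V[G_I][G_{\lambda\setminus I}]$. Every subset of $\omega$ in an extension has a nice name $\bigcup_n\{\check n\}\times A_n$ with antichains $A_n$, which are countable by ccc. ("Real" below means a subset of $\omega$.)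

**Proof of Theorem 1(b).** Let $V\models$ CH. Adding any positive number of Cohen reals is forcing with $\mathbb Q=\mathrm{Fn}(\lambda,2)$ for some infinite cardinal $\lambda$ (the case of none is (a)). Let $G$ be generic and suppose that $P=\dot P^G$ satisfies $(*)$ in $V[G]$.

**Step 1: a small model closed under $\omega$-sequences.** We need a model of size $\omega_1$ that knows $P$ and contains all its own reals in a strong sense. Let $\theta$ be a large regular cardinal. In $V$ there is $M\prec H(\theta)$ with $\lambda,\dot P\in M$ (so $\mathbb Q\in M$), $|M|=\omega_1$ and $M^\omega\subset M$: take the union of an increasing chain $\langle M_\xi:\xi<\omega_1\rangle$ of elementary submodels of size $\omega_1$ with $M_\xi^\omega\subset M_{\xi+1}$, which is possible because $\omega_1^\omega=\omega_1$ under CH. Every $\omega$-sequence from the union lies in some $M_\xi^\omega$.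

Let $M[G]=\{\tau^G:\tau\in M\text{ a name}\}$. The textbook fact we use is $M[G]\prec H(\theta)^{V[G]}$. The reason is the Tarski–Vaught test: given names in $M$ for the parameters of an existential statement, the maximal principle, applied in $H(\theta)$ and reflected to $M$ by elementarity, yields a name $\sigma\in M$ that is forced to be a witness if there is one.

Let $I=M\cap\lambda$ and $W=V[G_I]$.

**Step 2: $\mathcal P(\omega)\cap W=\mathcal P(\omega)\cap M[G]$.** This identifies the reals of the small model with the reals of an honest intermediate extension. A finite partial function from $I$ to $2$ is a finite subset of $M$, hence an element of $M$, so $\mathrm{Fn}(I,2)\subset M$. A real of $W$ has a nice $\mathrm{Fn}(I,2)$-name in $V$ built from countable antichains. This name is a countable subset of $M$, hence belongs to $M$ because $M^\omega\subset M$. It is also a $\mathbb Q$-name with the same value under $G$, so the real is in $M[G]$.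

Conversely, let $x\in M[G]$ be a real, $x=\tau^G$ with $\tau\in M$. By elementarity there is in $M$ a nice name $\sigma$ such that it is forced that $\tau=\sigma$ if $\tau\subset\omega$. So $x=\sigma^G$. The antichains $A_n$ of $\sigma$ are countable elements of $M$, hence subsets of $M$. An element of $M\cap\mathbb Q$ is a finite function whose domain is a finite element of $M$, so the domain is contained in $M\cap\lambda=I$; that is, $M\cap\mathbb Q=\mathrm{Fn}(I,2)$. Thus $\sigma$ is an $\mathrm{Fn}(I,2)$-name, and $x=\sigma^{G_I}\in W$.

**Step 3: the CH construction inside $M[G]$.** We now list the reals of $W$ and diagonalize as in (a). As $|I|\le\omega_1$ and CH holds in $V$, there are in $V$ at most $(\omega_1^\omega)^\omega=\omega_1$ nice $\mathrm{Fn}(I,2)$-names for reals. So $W\models$ CH; let $\langle r_\xi:\xi<\omega_1\rangle\in W$ enumerate $\mathcal P(\omega)\cap W$. For $\xi<\omega_1$ let $R_\xi=\{r_\eta:\eta<\xi\}$. This set is countable in $W$, so it is coded by one real of $W$. The real is in $M[G]$ by Step 2, and by elementarity the decoded set is too: $R_\xi\in M[G]$. Since $P=\dot P^G\in M[G]$, also $P\cap R_\xi\in M[G]$. In $V[G]$ the countable set $P\cap R_\xi$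 is not cofinal in $P$, so by elementarity there is
$$d_\xi\in P\cap M[G]\quad\text{not contained in any member of }P\cap R_\xi .$$
By Step 2, $d_\xi\in W$. If $p\in P\cap W$, then $p=r_\eta$ for some $\eta$, so $p\in P\cap R_\xi$ for all $\xi>\eta$. Hence
$$\text{every }p\in P\cap W\text{ contains }d_\xi\text{ for only countably many }\xi.\tag{4}$$
Since $d_\xi\in P\cap W$, each value is repeated only countably often by (4). So $D=\{d_\xi:\xi<\omega_1\}$ is an uncountable subset of $W$; it is uncountable in $V[G]$, as $\omega_1$ is preserved. (The sequence is chosen in $V[G]$ and need not be in $W$.)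

**Step 4: the late set and its countable name.** By $(*)$ there is $q\in P$ such that $\Xi=\{\xi:d_\xi\subset q\}$ is uncountable. The real $q$ lies in $W[G_{\lambda\setminus I}]$ and has in $W$ a nice $\mathrm{Fn}(\lambda\setminus I,2)$-name with countable antichains. Let $J$ be the union of the domains of the conditions occurring in it. Then $J\in W$ is a countable subset of $\lambda\setminus I$, and $q=\tau^{G_J}$ for an $\mathrm{Fn}(J,2)$-name $\tau\in W$, where $G_J$ is generic over $W$. (If $J=\emptyset$, the forcing is trivial and what follows remains true.)

**Step 5: pulling $q$ back.** For $\xi\in\Xi$ we have $d_\xi\in W$ and $d_\xi\subset\tau^{G_J}$, so some $s_\xi\in G_J$ forces $\check d_\xi\subset\tau$. As $\mathrm{Fn}(J,2)$ is countable and $\Xi$ is uncountable, one $s\in G_J$ equals $s_\xi$ for uncountably many $\xi\in\Xi$. Put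
$$r=\{n:s\Vdash\check n\in\tau\}.$$
Then $r\in W$ by definability of forcing, $d_\xi\subset r$ for uncountably many $\xi$, and $r\subset q$ because $s\in G_J$.

By Step 2, $r\in M[G]$. In $V[G]$ some member of $P$ contains $r$, namely $q$. By elementarity some $p\in P\cap M[G]$ contains $r$. By Step 2, $p\in P\cap W$, and $p$ contains $d_\xi$ for uncountably many $\xi$. This contradicts (4). So no $P$ satisfies $(*)$ in $V[G]$, and the conclusion of (a) holds there. Adding $\lambda$ Cohen reals makes $2^\omega\ge\lambda$, so $2^\omega$ can be arbitrarily large. $\square$

## 6. An $\omega_2$-chain and the search for a topology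

From now until the end of Section 9 fix an $\omega_2$-chain $\langle p_\alpha:\alpha<\omega_2\rangle$, and for $\beta<\alpha$ let
$$n(\beta,\alpha)=\min\{n:p_\beta\setminus p_\alpha\subset n\}.$$

**Property $(*)$ is consistent.** The family $P=\{p_\alpha\cup N:\alpha<\omega_2,\ N\in\omega\}$ satisfies $(*)$. Given countably many members $p_{\alpha_i}\cup N_i$, take $\alpha$ above all $\alpha_i$; if $p_\alpha\subset p_{\alpha_i}\cup N_i$, then $p_\alpha\setminus p_{\alpha_i}$ would be finite, which is false. So no countable subset is cofinal. Given distinct members $p_{\alpha_\xi}\cup N_\xi$, $\xi<\omega_1$, take $\alpha>\sup_\xi\alpha_\xi$. Each of them is contained in $p_\alpha\cup N$ with $N=\max(N_\xi,n(\alpha_\xi,\alpha))$, and one $N$ serves uncountably many $\xi$. So the combinatorial reduction of Section 4 cannot give "yes" here, and we look for a space that realizes this $P$.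

**First attempt: the chain on $S$.** Use the space $S$ and $F_k=\{\alpha\in S:k\in p_\alpha\}$, so that $\varphi(\alpha)=p_\alpha$. The only thing missing is that the sets $F_k$ are closed, and they cannot all be. Suppose they are, let $u$ be the set of $k$ with $F_k$ unbounded, and let the bounded $F_k$ lie in $S_{\le\gamma}$. By Section 3 there is a club $E$ with $E\cap S\subset F_k$ for $k\in u$. Then $p_\alpha=u$ for all $\alpha\in E\cap S$ with $\alpha>\gamma$, contradicting $p_\alpha\setminus p_\beta\ne\emptyset$ for $\beta<\alpha$. By Lemma 1(1) we would need $p_\beta\subset p_\alpha$ for all $\beta<\alpha$ close to $\alpha$, and we only have $p_\beta\subset p_\alpha\cup n(\beta,\alpha)$.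

**Second attempt: a coordinate that absorbs the errors.** Take $X=S\times\omega$ and aim for $\varphi(\alpha,N)=p_\alpha\cup N$. A point $(\beta,M)$ near $(\alpha,N)$ must satisfy $p_\beta\cup M\subset p_\alpha\cup N$, and $\max(M,n(\beta,\alpha))\le N$ is enough for that. Suppose we take as basic neighborhoods of $(\alpha,N)$ all $(\beta,M)$ with $\gamma<\beta\le\alpha$ and $\max(M,n(\beta,\alpha))\le N$. Then each neighborhood of $(\alpha,1)$ contains $(\alpha,0)$, and the space is not $T_1$. To separate the points of level $\alpha$ we let each $(\beta,M)$ approach exactly one of them, and require equality: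
$$\max(M,n(\beta,\alpha))=N.\tag{5}$$

**Where (5) fails.** For the sets defined by (5) to be neighborhoods of all their points we would need, for $\delta$ just below $\beta<\alpha$, that $n(\delta,\alpha)=\max(n(\delta,\beta),n(\beta,\alpha))$. Only "$\le$" is automatic, and the failure can be real. Let $\beta\in S$ be a limit of elements of $S$, for instance $\beta=\omega_1\cdot\omega_1$, and let $\alpha\in S$, $\alpha>\beta$. As $\mathrm{cf}\,\beta=\omega_1$, there is $c$ with $n(\delta,\beta)=c$ for cofinally many $\delta\in S\cap\beta$. Take $m\ge\max(c,n(\beta,\alpha))$ and change the chain by finite amounts: delete $m$ from $p_\beta$ and add $m$ to all other $p_\xi$. This is still an $\omega_2$-chain. For those cofinally many $\delta$ the new values satisfy $n(\delta,\beta)=m+1$ and $n(\delta,\alpha)\le m$, and also $n(\beta,\alpha)\le m$. By (5), the point $(\beta,m+1)$ lies in the proposed neighborhoods of $(\alpha,m+1)$ with $\gamma<\beta$. But each proposed neighborhood of $(\beta,m+1)$ contains some $(\delta,0)$ with $n(\delta,\beta)=m+1$ and $\max(0,n(\delta,\alpha))\le m$, which is outside the proposed neighborhood of $(\alpha,m+1)$.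

So we want a function $\rho\ge n$ for which the equality does hold for all $\delta$ close enough to $\beta$. Increasing $n$ is harmless for $p_\beta\cup M\subset p_\alpha\cup N$. The next section obtains $\rho$ by descending from $\alpha$ to $\beta$ along a canonical finite path and taking the largest $n$ on the path: for $\delta$ just below $\beta\in S$ the path from $\alpha$ to $\delta$ passes through $\beta$.

## 7. Walks on $\omega_2$ and the function $\rho$

First, a fact about $n$ that will later give normality.

**Lemma 2.** If $A,B\subset\omega_2$ are unbounded and $d\in\omega$, there are $\beta\in B$ and $\alpha\in A$ with $\beta<\alpha$ and $n(\beta,\alpha)>d$.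

*Proof.* Otherwise $p_\beta\setminus p_\alpha\subset d$ for all $\beta\in B$, $\alpha\in A$ with $\beta<\alpha$. Let $q=\bigcup_{\beta\in B}p_\beta\subset\omega$. There is a countable $B_0\subset B$ with $q=\bigcup_{\beta\in B_0}p_\beta$: one $\beta$ for each element of $q$. Take $\alpha\in A$ above $\sup B_0$. Then $q\setminus p_\alpha=\bigcup_{\beta\in B_0}(p_\beta\setminus p_\alpha)\subset d$. Take $\beta\in B$ with $\beta>\alpha$. Then $p_\beta\setminus p_\alpha\subset q\setminus p_\alpha\subset d$ is finite. But $p_\beta\setminus p_\alpha$ is infinite, as $\alpha<\beta$. $\square$

**Definition (walk, $\rho$).** Let $C_0=\emptyset$, $C_{\tau+1}=\{\tau\}$, and for limit $\tau<\omega_2$ let $C_\tau$ be a cofinal subset of $\tau$ of order type $\mathrm{cf}\,\tau\le\omega_1$. For $\beta\le\alpha<\omega_2$ the walk from $\alpha$ to $\beta$ is given by $\tau_0=\alpha$ and, while $\tau_i>\beta$,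
$$\tau_{i+1}=\min(C_{\tau_i}\setminus\beta).$$
The set $C_{\tau_i}\setminus\beta$ is nonempty when $\tau_i>\beta$, and $\beta\le\tau_{i+1}<\tau_i$. So the ordinals decrease strictly, and $\tau_k=\beta$ after finitely many steps. Put
$$\rho(\beta,\alpha)=\max_{i<k}n(\tau_{i+1},\tau_i)\ \text{ for }\beta<\alpha,\qquad\rho(\alpha,\alpha)=0.$$

As an example, let $C_{\omega_1}$ be the set of nonzero limit ordinals below $\omega_1$ and $C_\omega$ the set of even numbers. The walk from $\omega_1+2$ to $5$ is $\omega_1+2,\ \omega_1+1,\ \omega_1,\ \omega,\ 6,\ 5$, and $\rho(5,\omega_1+2)$ is the maximum of $n$ over the five consecutive pairs.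

**(W0)** *If $\beta\in S$ and $\beta<\tau<\omega_2$, then $\sup(C_\tau\cap\beta)<\beta$* (with $\sup\emptyset=0$).

If $\tau=\sigma+1$, then $\sigma\ge\beta$ and $C_\tau\cap\beta=\emptyset$. If $\tau$ is a limit, $C_\tau$ has elements $\ge\beta$, so $C_\tau\cap\beta$ is a proper initial segment of a set of order type at most $\omega_1$. Hence it is countable, and so bounded in $\beta$, as $\mathrm{cf}\,\beta=\omega_1$.

**(W1)** *$p_\beta\setminus p_\alpha\subset\rho(\beta,\alpha)$ for $\beta\le\alpha$; thus $n(\beta,\alpha)\le\rho(\beta,\alpha)$ for $\beta<\alpha$.*

For $\beta=\alpha$ this is trivial. Otherwise, if $m\in p_\beta=p_{\tau_k}$ and $m\notin p_\alpha=p_{\tau_0}$, there is $i<k$ with $m\in p_{\tau_{i+1}}\setminus p_{\tau_i}$. So $p_\beta\setminus p_\alpha\subset\bigcup_{i<k}(p_{\tau_{i+1}}\setminus p_{\tau_i})\subset\rho(\beta,\alpha)$.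

**(W2)** *If $\beta\in S$ and $\beta<\alpha$, there is $\gamma<\beta$ such that*
$$\rho(\delta,\alpha)=\max(\rho(\delta,\beta),\rho(\beta,\alpha))\quad\text{for all }\delta\in(\gamma,\beta].$$

Let $\tau_0,\dots,\tau_k=\beta$ be the walk from $\alpha$ to $\beta$, and $\gamma=\max_{i<k}\sup(C_{\tau_i}\cap\beta)$. For $i<k$ we have $\tau_i>\beta$, so $\gamma<\beta$ by (W0). Let $\gamma<\delta<\beta$. All elements of $C_{\tau_i}\cap\beta$ are $\le\gamma<\delta$, so $C_{\tau_i}\cap[\delta,\beta)=\emptyset$ and $\min(C_{\tau_i}\setminus\delta)=\min(C_{\tau_i}\setminus\beta)=\tau_{i+1}$ for $i<k$. Hence the walk from $\alpha$ to $\delta$ starts with $\tau_0,\dots,\tau_k=\beta$ and continues with the walk from $\beta$ to $\delta$. Taking the maximum over both parts gives the formula. For $\delta=\beta$ it holds because $\rho(\beta,\beta)=0$.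

## 8. The space $S\times\omega$

Let $X=S\times\omega$; then $|X|=\omega_2$. For $(\alpha,N)\in X$ and $\gamma<\alpha$ put
$$U_\gamma(\alpha,N)=\{(\beta,M)\in X:\ \gamma<\beta\le\alpha,\ \max(M,\rho(\beta,\alpha))=N\}.\tag{6}$$
Call $\beta$ the level of $(\beta,M)$. Since $\rho(\alpha,\alpha)=0$, the only point of level $\alpha$ in $U_\gamma(\alpha,N)$ is $(\alpha,N)$. For fixed $\alpha$ and $\gamma$ the sets $U_\gamma(\alpha,N)$, $N\in\omega$, partition the strip $\{(\beta,M)\in X:\gamma<\beta\le\alpha\}$. And $U_\gamma(\alpha,N)$ decreases as $\gamma$ increases.

**Step 1: the sets (6) form a base, and $\{U_\gamma(x)\}_\gamma$ is a neighborhood base at $x$.** It suffices to show that for $(\beta,M)\in U_\gamma(\alpha,N)$ some $U_{\gamma'}(\beta,M)$ is contained in $U_\gamma(\alpha,N)$; for two basic sets with a common point we then take the larger $\gamma'$. If $\beta=\alpha$, then $M=N$ and $\gamma'=\gamma$ works. If $\beta<\alpha$, let $\gamma'\in[\gamma,\beta)$ be at least the ordinal from (W2). For $(\delta,L)\in U_{\gamma'}(\beta,M)$ we have $\gamma<\delta\le\alpha$ and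
$$\max(L,\rho(\delta,\alpha))=\max(L,\rho(\delta,\beta),\rho(\beta,\alpha))=\max(M,\rho(\beta,\alpha))=N,$$
so $(\delta,L)\in U_\gamma(\alpha,N)$.

**Step 2: $X$ has the $P$-property.** If $\gamma_i<\alpha$ for $i\in\omega$, then $\gamma=\sup_i\gamma_i<\alpha$ because $\mathrm{cf}\,\alpha=\omega_1$, and $U_\gamma(\alpha,N)\subset\bigcap_iU_{\gamma_i}(\alpha,N)$. So a countable intersection of open sets is a neighborhood of each of its points.

**Step 3: $X$ is Tychonoff.** We show that it is $T_1$ with a clopen base. Let $(\beta,M)\notin U_\gamma(\alpha,N)$. If $\beta>\alpha$, then $U_\alpha(\beta,M)$ has only levels above $\alpha$ and misses $U_\gamma(\alpha,N)$. If $\beta\le\gamma$, every $U_\delta(\beta,M)$ has only levels $\le\gamma$ and misses it. If $\gamma<\beta\le\alpha$, then $(\beta,M)\in U_\gamma(\alpha,N'')$ with $N''=\max(M,\rho(\beta,\alpha))\ne N$, and $U_\gamma(\alpha,N'')\cap U_\gamma(\alpha,N)=\emptyset$. So $U_\gamma(\alpha,N)$ is closed. Moreover $\bigcap_{\gamma<\alpha}U_\gamma(\alpha,N)=\{(\alpha,N)\}$, since a point of the intersection has level $\alpha$. So points are closed.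

**Step 4: clopen Lindelöf pieces.** For $\gamma<\omega_2$ let $X_{\le\gamma}=\{(\beta,M)\in X:\beta\le\gamma\}$. It is open, since neighborhoods (6) go downward in level. Its complement is open, since $U_\gamma(\beta,M)\cap X_{\le\gamma}=\emptyset$ for $\beta>\gamma$. We show by induction that $X_{\le\gamma}$ is Lindelöf. For $\gamma=0$ it is empty; for $\gamma=\delta+1$ it equals $X_{\le\delta}$; for $\mathrm{cf}\,\gamma=\omega$ it is a countable union of sets $X_{\le\delta}$, $\delta<\gamma$. Let $\gamma\in S$ and let $\mathcal U$ be an open cover. For each $N$ choose $U_N\in\mathcal U$ and $\eta_N<\gamma$ with $U_{\eta_N}(\gamma,N)\subset U_N$, and let $\eta=\sup_N\eta_N<\gamma$. Every $(\beta,M)$ with $\eta<\beta\le\gamma$ lies in $U_\eta(\gamma,N)\subset U_N$ for $N=\max(M,\rho(\beta,\gamma))$. So the sets $U_N$ cover everything except part of $X_{\le\eta}$, which is covered by countably many members of $\mathcal U$ by the induction hypothesis.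

**Step 5: $\mathrm{ext}(X)\le\omega$.** An uncountable closed discrete set contains a closed discrete set of size $\omega_1$. The levels of the latter are bounded in the regular cardinal $\omega_2$, so it lies in some $X_{\le\gamma}$, which is closed and Lindelöf. This is impossible.

**Step 6: $X$ is not exponentially separable.** The witnesses are
$$F_k=\{(\alpha,N)\in X:k\in p_\alpha\cup N\},\qquad k\in\omega.$$
They are closed. Indeed, if $(\beta,M)\in U_0(\alpha,N)$, then by (W1)
$$p_\beta\cup M\subset p_\alpha\cup\rho(\beta,\alpha)\cup M=p_\alpha\cup N,$$
so if $(\alpha,N)\notin F_k$, then $U_0(\alpha,N)\cap F_k=\emptyset$.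

Let $A=\{(\alpha_i,N_i):i\in\omega\}\subset X$ be countable. Pick $\alpha\in S$ with $\alpha>\sup_i\alpha_i$ and let $\mathcal G=\{F_k:k\in p_\alpha\}$. Then $(\alpha,0)\in\bigcap\mathcal G$. If $(\alpha_i,N_i)\in\bigcap\mathcal G$, then $p_\alpha\subset p_{\alpha_i}\cup N_i$, so $p_\alpha\setminus p_{\alpha_i}$ is finite although $\alpha_i<\alpha$, a contradiction. Hence $A\cap\bigcap\mathcal G=\emptyset$, and no countable $A$ works for $\{F_k:k\in\omega\}$.

Only normality is left.

## 9. Normality of $S\times\omega$ and independence from ZFC

Call a subset of $X$ bounded if it is contained in some $X_{\le\gamma}$. In $S$, two unbounded closed sets meet because both contain the trace of a club. In $X$, two unbounded closed sets have points at common levels, but perhaps with different second coordinates. To make them meet we need a level $\alpha$ that is approached by $\beta$'s with $\rho(\beta,\alpha)$ so large that it swallows both second coordinates in the maximum in (6). Lemma 2 provides it. We use Fodor's lemma: if $S'\subset\omega_2$ is stationary and $r(\alpha)<\alpha$ for $\alpha\in S'$, then $r$ is constant on a stationary subset of $S'$. We also use that if a stationary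 subset of $\omega_2$ is split into countably many parts, one part is stationary.

**Claim.** Any two unbounded closed sets $H,K\subset X$ meet.

*Proof.* **Step 1: points of $H$ on club many levels in $S$.** Let $E_H$ be the set of limit ordinals $\beta<\omega_2$ such that the levels below $\beta$ of points of $H$ are cofinal in $\beta$. The set of all levels of $H$ is unbounded in $\omega_2$, and $E_H$ is the set of its limit points, so $E_H$ is a club. Let $\beta\in E_H\cap S$. For every $\gamma<\beta$ there is a point of $H$ with level in $(\gamma,\beta)$, and it lies in $U_\gamma(\beta,N_\gamma)$ for some $N_\gamma$. Since $\mathrm{cf}\,\beta=\omega_1$, some $N$ equals $N_\gamma$ for cofinally many $\gamma<\beta$; otherwise each $N$ would have a bound below $\beta$, and so would the countably many $N$ together. As $U_\gamma(\beta,N)$ decreases with $\gamma$, every $U_\gamma(\beta,N)$ meets $H$, so $(\beta,N)\in\overline H=H$. Thus $H$ has a point at level $\beta$. The same holds for $K$ and $E_K$.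

**Step 2: uniform second coordinates.** The set $E_H\cap E_K\cap S$ is stationary. For each $\beta$ in it choose $(\beta,h_\beta)\in H$ and $(\beta,k_\beta)\in K$. There are countably many pairs $(h,k)$, so there are a stationary $B\subset E_H\cap E_K\cap S$ and $d\in\omega$ with $h_\beta,k_\beta\le d$ for all $\beta\in B$.

**Step 3: a level approached with large $\rho$.** We claim that there is $\alpha\in S$ such that $\{\beta\in B\cap\alpha:\rho(\beta,\alpha)\ge d\}$ is cofinal in $\alpha$. Otherwise for each $\alpha\in S$ there is $r(\alpha)<\alpha$ with $\rho(\beta,\alpha)<d$ for all $\beta\in B\cap(r(\alpha),\alpha)$. By Fodor's lemma $r$ has a constant value $r$ on a stationary $A\subset S$. By (W1), $n(\beta,\alpha)\le\rho(\beta,\alpha)<d$ whenever $\beta\in B\setminus(r+1)$, $\alpha\in A$ and $\beta<\alpha$. This contradicts Lemma 2 for the unbounded sets $A$ and $B\setminus(r+1)$.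

**Step 4: the common point.** Fix such $\alpha$. As $\mathrm{cf}\,\alpha=\omega_1$, the argument of Step 1 gives one $N\ge d$ with $\rho(\beta,\alpha)=N$ for cofinally many $\beta\in B\cap\alpha$. For these $\beta$,
$$\max(h_\beta,\rho(\beta,\alpha))=N=\max(k_\beta,\rho(\beta,\alpha)).$$
So for every $\gamma<\alpha$ the set $U_\gamma(\alpha,N)$ contains a point $(\beta,h_\beta)\in H$ and a point $(\beta,k_\beta)\in K$. Hence $(\alpha,N)\in H\cap K$. $\square$

**End of the proof of Theorem 2.** Let $H,K\subset X$ be disjoint and closed. By the Claim one of them, say $H$, lies in some $X_{\le\gamma}$. This subspace is regular and Lindelöf, hence normal; let $V\supset H$ and $W\supset K\cap X_{\le\gamma}$ be disjoint open subsets of $X_{\le\gamma}$. Since $X_{\le\gamma}$ is clopen, $V$ and $W\cup(X\setminus X_{\le\gamma})$ are disjoint open sets separating $H$ and $K$. So $X$ is normal. Together with Steps 1–6 of Section 8 this proves Theorem 2. $\blacksquare$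

**Proof of the Corollary.** CH is consistent, so Theorem 1(a) gives the consistency of "yes". MA + ¬CH is consistent (Solovay–Tennenbaum), and MA implies $\mathfrak b=2^\omega$, so that $\mathfrak b>\omega_1$ under MA + ¬CH. The textbook argument for the implication is as follows. Given $\mathcal H\subset\omega^\omega$ with $|\mathcal H|<2^\omega$, take pairs $(s,E)$ with $s\in\omega^{<\omega}$ and $E\subset\mathcal H$ finite. Let $(s',E')\le(s,E)$ if $s'\supset s$, $E'\supset E$, and $s'(n)\ge f(n)$ for $f\in E$ and $n\in\mathrm{dom}\,s'\setminus\mathrm{dom}\,s$. Two conditions with the same $s$ are compatible, so this order is ccc. A filter meeting the dense sets $\{(s,E):|s|\ge n\}$ and $\{(s,E):f\in E\}$, $f\in\mathcal H$, gives a $\le^*$-bound of $\mathcal H$; hence $\mathfrak b\ge2^\omega$, and $\mathfrak b\le 2^\omega$ because $\omega^\omega$ itself is unbounded. If $\mathfrak b>\omega_1$, then by (2) there is an $\omega_2$-chain, and Theorem 2 gives "no". $\blacksquare$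

## 10. Countable paracompactness and shrinking clopen partitions

We prove Theorem 3. By Lemma 1(2) we must find countably many points $a_i$ such that every $\varphi(x)$ is contained in some $\varphi(a_i)$. The plan is to cover $X$ by clopen pieces $T$ such that all the $F_n$ that meet $T$ have a common point. A piece that fails this can be cut further, and countable paracompactness allows us to cut into countably many clopen pieces, each of which loses some $F_n$. After some countable number of cuts each point stops losing.

Let $X$ be a normal countably paracompact $P$-space with $\mathrm{ext}(X)\le\omega$; we may assume $X\ne\emptyset$.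

**(i) Disjoint closed sets $H,K$ are separated by a clopen set.** By Urysohn's lemma there is a continuous $f:X\to[0,1]$ with $f|_H=0$ and $f|_K=1$. The closed set $f^{-1}(0)=\bigcap_{n\ge1}f^{-1}[0,1/n)$ is a countable intersection of open sets, hence open. It contains $H$ and misses $K$.

**(ii) Partitions.** Every partition of $X$ into nonempty open sets is countable: choose one point from each piece; each point of $X$ has a neighborhood, its piece, that contains just one chosen point, so the chosen set is closed and discrete. The pieces are clopen. The common refinement of countably many open partitions consists of the nonempty intersections of one piece from each; these are open because $X$ is a $P$-space. So it is an open partition, and it is countable.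

**(iii) For every countable open cover $\{U_n\}$ of $X$ there is a countable clopen partition each piece of which lies in some $U_n$.** Countable paracompactness gives a locally finite open refinement $\mathcal W$. Let $W_n$ be the union of those $W\in\mathcal W$ for which $n$ is the least index with $W\subset U_n$. Then $\{W_n\}$ is a locally finite open cover with $W_n\subset U_n$. Now we shrink it to a cover by clopen sets $D_n\subset W_n$. (That the cover shrinks to a closed cover $G_n\subset W_n$ is Engelking, *General Topology*, Thm 1.5.18, and then (i) gives clopen $D_n$ with $G_n\subset D_n\subset W_n$; here is the direct construction.) Suppose $D_m\subset W_m$ are clopen for $m<n$ and $D_0,\dots,D_{n-1},W_n,W_{n+1},\dots$ cover $X$. The closed set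
$$K_n=X\setminus\Big(\bigcup_{m<n}D_m\cup\bigcup_{m>n}W_m\Big)$$
is contained in $W_n$. By (i), applied to $K_n$ and $X\setminus W_n$, there is a clopen $D_n$ with $K_n\subset D_n\subset W_n$, and $D_0,\dots,D_n,W_{n+1},\dots$ cover $X$. All the $D_n$ together cover $X$: a point $x$ lies in only finitely many $W_m$; if $n$ is at least all their indices, $x$ must lie in one of $D_0,\dots,D_n$. The nonempty sets among $D_n\setminus\bigcup_{m<n}D_m$ form the required partition.

**Good and bad sets.** Let $F_n$ ($n\in\omega$) be closed and $\varphi(x)=\{n:x\in F_n\}$. For clopen $V$ let
$$b(V)=\{n:F_n\cap V\ne\emptyset\}.$$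
Then $\varphi(x)\subset b(V)$ for $x\in V$, and $b(V')\subset b(V)$ if $V'\subset V$. Call $b\subset\omega$ good if $b\subset\varphi(a)$ for some $a\in X$, that is, if $\bigcap_{n\in b}F_n\neq\emptyset$, and bad otherwise. If $b$ is bad, then $\{X\setminus F_n:n\in b\}$ covers $X$. So by (iii) there is a countable clopen partition $\mathcal U_b$ each piece of which misses some $F_n$ with $n\in b$.

**The cutting process.** Define clopen partitions $\mathcal V_\xi$ ($\xi<\omega_1$) into nonempty sets, all countable by (ii). Let $\mathcal V_0=\{X\}$. Let $\mathcal V_{\xi+1}$ be the common refinement of $\mathcal V_\xi$ and all $\mathcal U_{b(V)}$, where $V\in\mathcal V_\xi$ and $b(V)$ is bad; there are only countably many of these, since $\mathcal V_\xi$ is countable. For limit $\xi$ let $\mathcal V_\xi$ be the common refinement of all $\mathcal V_\eta$, $\eta<\xi$. Let $V_\xi(x)$ be the member of $\mathcal V_\xi$ containing $x$.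

**Each point stops.** Fix $x$. The sets $V_\xi(x)$, and hence the sets $b(V_\xi(x))\subset\omega$, decrease as $\xi$ increases. There is $\xi_x<\omega_1$ with $b(V_{\xi_x}(x))=b(V_{\xi_x+1}(x))$: otherwise choose $n_\xi\in b(V_\xi(x))\setminus b(V_{\xi+1}(x))$ for every $\xi<\omega_1$; for $\xi<\eta$ we have $n_\eta\in b(V_\eta(x))\subset b(V_{\xi+1}(x))\not\ni n_\xi$, so the $n_\xi$ would be $\omega_1$ distinct natural numbers. Put $T_x=V_{\xi_x}(x)$. Then $b(T_x)$ is good. For if it is bad, $V_{\xi_x+1}(x)$ is contained in a piece of $\mathcal U_{b(T_x)}$, which misses some $F_n$ with $n\in b(T_x)$, and then $n\in b(T_x)\setminus b(V_{\xi_x+1}(x))$, contrary to the choice of $\xi_x$.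

**Countably many pieces suffice.** The family $\{T_x:x\in X\}\subset\bigcup_{\xi<\omega_1}\mathcal V_\xi$ has size at most $\omega_1$, consists of open sets, and covers $X$. By (3) it has a countable subcover $\{T_{y_i}:i\in\omega\}$. Choose $a_i\in X$ with $b(T_{y_i})\subset\varphi(a_i)$. If $x\in X$, then $x\in T_{y_i}$ for some $i$, and
$$\varphi(x)\subset b(T_{y_i})\subset\varphi(a_i).$$
So $\{\varphi(a_i):i\in\omega\}$ is a countable cofinal subset of $\varphi(X)$, and by Lemma 1(2) a countable $A$ as required exists; in fact $A=\{a_i:i\in\omega\}$ works. So $X$ is exponentially separable. Consequently a normal $P$-space of countable extent that is not exponentially separable is not countably paracompact, that is, it is a Dowker space; in particular the space $S\times\omega$ of Sections 8 and 9 is a Dowker space. $\blacksquare$
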